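\title{Critical mass one for the coagulation--fragmentation equation with multiplicative coagulation and constant fragmentation}

\begin{abstract}
We study the continuous coagulation--fragmentation equation with coagulation kernel $s\hat s$ and fragmentation kernel $1$, for initial data that are only assumed to be nonnegative and of finite mass $m$. We prove that a global mass-conserving solution exists if and only if $m\le1$, and that it is then unique. For $m<1$ we give a decay rate for the mass in large clusters. For $m>1$ we determine the lifetime of the mass-conserving solution and show that the mass escaping to infinite size at that time equals $1$. The Bernstein transform turns the problem into a first-order equation in which information travels toward $x=0$ at bounded speed; the threshold comes from the logistic equation $h'=\frac12h(h-1)$, and the lifetime from a planar autonomous system.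
\end{abstract}

\section{Introduction}

\subsection{The equation and its solutions}

Let $c(s,t)\ge0$ be the density of clusters of size $s>0$ at time $t\ge0$. Two clusters of sizes $s,\hat s$ merge at rate $a(s,\hat s)=s\hat s$, and a cluster of size $s+\hat s$ splits into pieces of sizes $s,\hat s$ at rate $b(s,\hat s)=1$. With $m_k(t)=\int_0^\infty s^kc(s,t)\,ds$, the evolution is formally
\[
\partial_tc(s)=\frac12\int_0^s(s-\hat s)\hat s\,c(s-\hat s)c(\hat s)\,d\hat s-s\,m_1\,c(s)+\int_s^\infty c(\hat s)\,d\hat s-\frac s2\,c(s).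
\]
We use only the weak form of this equation. A \emph{test function} is a bounded Lipschitz function $\phi$ on $[0,\infty)$ with $\phi(0)=0$. Put
\[
\Theta_\phi(s,\hat s)=\phi(s+\hat s)-\phi(s)-\phi(\hat s),\qquad
\Lambda_\phi(s)=\int_0^s\bigl(\phi(s)-\phi(\hat s)-\phi(s-\hat s)\bigr)\,d\hat s=s\phi(s)-2\int_0^s\phi ,
\]
and, for $c\ge0$ with $\int sc\,ds<\infty$,
\[
\mathcal R(\phi,c)=\frac12\int_0^\infty\!\!\int_0^\infty\Theta_\phi(s,\hat s)\,sc(s)\,\hat sc(\hat s)\,d\hat s\,ds-\frac12\int_0^\infty\Lambda_\phi(s)\,c(s)\,ds .
\]
Both integrals converge, because $|\Theta_\phi|\le3\|\phi\|_\infty$ and $|\Lambda_\phi(s)|\le3\|\phi\|_\infty s$; and $\int\phi c\,ds$ converges because $|\phi(s)|\le Cs$.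

\begin{definition}\label{def:sol}
An \emph{admissible datum} is a measurable function $c_0\ge0$ on $(0,\infty)$ whose \emph{mass} $m=\int_0^\infty sc_0\,ds$ is finite. Let $T\in(0,\infty]$. A \emph{solution on $[0,T)$ with datum $c_0$} is a family of measurable functions $c(\cdot,t)\ge0$, $t\in[0,T)$, with $c(\cdot,0)=c_0$ and $\sup_{[0,\tau]}m_1<\infty$ for every $\tau<T$, such that for every test function $\phi$ the map $t\mapsto\int\phi\,c(\cdot,t)\,ds$ is continuous and
\begin{equation}\label{eq:weak}
\int_0^\infty\phi(s)c(s,t)\,ds-\int_0^\infty\phi(s)c_0(s)\,ds=\int_0^t\mathcal R\bigl(\phi,c(\cdot,r)\bigr)\,dr\qquad(0\le t<T).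
\end{equation}
The solution is \emph{global} if $T=\infty$ and \emph{mass-conserving} if $m_1(t)=m$ for all $t\in[0,T)$. Two solutions \emph{coincide} if for each $t$ they agree for almost every $s$.
\end{definition}

For $\phi(s)=s$ both $\Theta_\phi$ and $\Lambda_\phi$ vanish: every single merger or splitting conserves mass. But $\phi(s)=s$ is unbounded, so \eqref{eq:weak} does not force $m_1$ to be constant; mass may run away to clusters of larger and larger size in finite time. The question is for which data this is avoided forever.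

\subsection{Which mass should be critical?}

\emph{Scaling.} If $c$ is a solution and $\lambda>0$, then so is
\begin{equation}\label{eq:scaling}
c_\lambda(s,t)=\lambda^2c(\lambda s,t/\lambda).
\end{equation}
Indeed, with $\phi_\lambda(u)=\phi(u/\lambda)$ the substitution $u=\lambda s$ gives $\int\phi\,c_\lambda(\cdot,t)=\lambda\int\phi_\lambda\,c(\cdot,t/\lambda)$ and $\mathcal R(\phi,c_\lambda(\cdot,t))=\mathcal R(\phi_\lambda,c(\cdot,t/\lambda))$. The scaling changes the typical cluster size and the moments $m_k$, $k\ne1$, but not the mass. Neither mechanism wins by going to small or to large sizes, and the mass is the natural candidate for the parameter that decides.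

\emph{Number of clusters.} Insert $\phi\equiv1$, which is not a test function, into \eqref{eq:weak}. Then $\Theta_\phi=-1$ and $\Lambda_\phi(s)=-s$, so that for constant mass
\begin{equation}\label{eq:m0}
m_0'=\tfrac12m(1-m).
\end{equation}
Mergers occur at total rate $m^2/2$ and splittings at total rate $m/2$. If $m>1$ and $m_0(0)<\infty$, the number of clusters would become negative after time $2m_0(0)/(m(m-1))$, so mass conservation must fail earlier. Remark~\ref{rem:m0} justifies \eqref{eq:m0}. The argument is empty for a datum such as $s^{-3/2}\mathbf 1_{(0,1)}(s)$, which has $m=2$ and $m_0=\infty$.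

\emph{Second moment.} For $\phi(s)=s^2$ we have $\Theta_\phi=2s\hat s$ and $\Lambda_\phi=s^3/3$, so formally $m_2'=m_2^2-\frac16m_3\le(m-\frac16)m_3$ by the Cauchy--Schwarz inequality. For $m\le\frac16$ the second moment does not grow, and $\int_M^\infty sc\,ds\le m_2(0)/M$ keeps the mass from escaping. This estimate stops far below $1$, and it says nothing for a datum such as $s^{-5/2}\mathbf 1_{(1,\infty)}(s)$.

So \eqref{eq:m0} suggests the threshold $m=1$, while moments alone do not reach it. Banasiak, Lamb and Lauren\c{c}ot \cite{BLL} showed that there is no global mass-conserving solution if $m>1$ and $m_0(0)<\infty$. Lauren\c{c}ot \cite{Lau} proved existence and uniqueness of mass-conserving solutions if $0<m<\frac1{4\log2}$ and $c_0$ satisfies further moment conditions. The conjecture taken from \cite{IPAM} is that $m=1$ is the critical mass: every admissible datum with $m\le1$ has exactly one global mass-conserving solution, and no admissible datum with $m>1$ has one. We prove this, without using the two results just quoted.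

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $c_0$ be an admissible datum of mass $m$.
\begin{enumerate}
\item[(1)] If $0\le m\le1$, there is a global mass-conserving solution with datum $c_0$, and any two such solutions coincide.
\item[(2)] If $1<m<\infty$, there is no global mass-conserving solution with datum $c_0$.
\end{enumerate}
\end{theorem}

For the finer statement we need two functions of $x>0$ attached to the datum:
\[
p_0(x)=\int_0^\infty s(1-e^{-sx})c_0\,ds,\qquad k_0(x)=\frac1x\int_0^\infty(e^{-sx}-1+sx)c_0\,ds-\frac12p_0(x).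
\]

\begin{theorem}\label{thm:B}
Let $c_0$ be an admissible datum of mass $m\in(0,\infty)$.
\begin{enumerate}
\item[(a)] For every $T\in(0,\infty]$, two mass-conserving solutions on $[0,T)$ with datum $c_0$ coincide. There is a unique maximal mass-conserving solution $c$ with datum $c_0$, defined on some $[0,T^*)$ with $T^*>0$, and $T^*=\infty$ if and only if $m\le1$.
\item[(b)] If $m<1$, then for all $\delta>0$ and $t\ge0$,
\[
\int_\delta^\infty s\,c(s,t)\,ds\le\frac{2m}{1-e^{-1}}\Bigl(1+\frac{\delta t}2\Bigr)^{-\frac{1-m}{2m+1}} .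
\]
\item[(c)] Let $m>1$ and consider the system $P'=K-\frac12P$, $K'=K(P-1)$. There is exactly one $x_c>0$ such that the trajectory starting at $(p_0(x_c),k_0(x_c))$ converges to $(1,\frac12)$ while staying in $\{0<K<P/2\}$. With this trajectory,
\[
T^*=x_c\int_0^\infty\exp\Bigl(-\int_0^\tau\bigl(P(r)+\tfrac12\bigr)\,dr\Bigr)d\tau\ \in\ \Bigl(\frac{2x_c}{2m+1},\frac{2x_c}3\Bigr).
\]
Moreover $\liminf_{t\uparrow T^*}\int_M^\infty sc\,ds\ge1$ for every $M>0$, and $\lim_{M\to\infty}\limsup_{t\uparrow T^*}\int_M^\infty sc\,ds=1$.
\end{enumerate}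
\end{theorem}

If $m=0$, a mass-conserving solution vanishes for almost every $s$ at each time, and zero satisfies \eqref{eq:weak}; this is Theorem~\ref{thm:A} for $m=0$. From now on $m>0$, and we fix the notation
\[
v=m+\tfrac12,\qquad H(q)=\tfrac12q^2+\tfrac12q,\qquad\text{so that}\qquad H(q)-H(\tilde q)=\tfrac12(q+\tilde q+1)(q-\tilde q).
\]

Section~\ref{sec:transform} derives the transformed equation $G_t=H(G_x)-G/x$ and proves uniqueness. Section~\ref{sec:logistic} finds the logistic equation inside it; this gives nonexistence for $m>1$, the decay for $m<1$, and the a priori bound on which the existence proof of Section~\ref{sec:existence} rests. Sections \ref{sec:phase} and \ref{sec:time} prove Theorem~\ref{thm:B}(c) and are not needed for Theorem~\ref{thm:A}.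

\section{The Bernstein transform}\label{sec:transform}

\subsection{Four functions attached to a density}

Exponentials turn the convolution in the coagulation term into a product. Since $\int c\,ds$ may be infinite, the Laplace transform is replaced by the Bernstein transform, whose kernel $1-e^{-sx}$ is a test function. For a measurable $c\ge0$ of finite mass $\mu$ and $x>0$ let $\psi_x(s)=e^{-sx}-1+sx\in[0,sx]$ and
\[
F=\int_0^\infty(1-e^{-sx})c\,ds,\qquad G=\int_0^\infty\psi_x\,c\,ds=\mu x-F,\qquad p=\int_0^\infty s(1-e^{-sx})c\,ds,\qquad g=\frac Gx .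
\]
For the datum $c_0$ we write $F_0,G_0,p_0,g_0$; thus $k_0=g_0-\frac12p_0$. The weight $1-e^{-sx}$ is close to $1$ for $s\gg1/x$ and close to $0$ for $s\ll1/x$, so $p(x)$ measures the mass in clusters larger than about $1/x$. Escape of mass to infinity is therefore seen at $x=0$.

\begin{lemma}\label{lem:static}
Let $c\ge0$ have mass $\mu\in(0,\infty)$. Then $G$ is smooth on $(0,\infty)$, $G'=p$, and:
\begin{enumerate}
\item[(a)] $p'>0$, $p''<0$, and $p'\le\mu/(ex)$, $|p''|\le4\mu/(e^2x^2)$;
\item[(b)] $0<\frac12p<g<p<\mu$;
\item[(c)] $p$ and $g$ increase strictly, $p(0+)=g(0+)=0$, and $p(x),g(x)\to\mu$ as $x\to\infty$;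
\item[(d)] for all $x,M>0$,\quad $(1-e^{-Mx})\int_M^\infty sc\,ds\le p(x)\le\int_M^\infty sc\,ds+\mu Mx$.
\end{enumerate}
\end{lemma}

\begin{proof}
The functions $s^je^{-sx}$ are bounded in $s$ locally uniformly in $x>0$, so we may differentiate under the integral against the finite measure $sc\,ds$: $G'=p$, $p'=\int s^2e^{-sx}c\,ds>0$, $p''=-\int s^3e^{-sx}c\,ds<0$, and so on. The bounds in (a) follow from $se^{-sx}\le1/(ex)$ and $s^2e^{-sx}\le4/(e^2x^2)$. Dominated convergence gives $p(0+)=0$ and $p\to\mu$ at infinity; it also gives $g=\mu-F/x\to\mu$, because $(1-e^{-sx})/x\le s$. Since $p$ is strictly increasing and strictly concave with $p(0+)=0$, we have $\frac yxp(x)<p(y)<p(x)$ for $0<y<x$. Integrating over $y\in(0,x)$ and using $G(0+)=0$ gives $\frac12xp<G<xp$. This proves (b), and then $g(0+)=0$ and $g'=(p-g)/x>0$. For (d) use $1-e^{-sx}\ge1-e^{-Mx}$ for $s\ge M$ on the left, and $1-e^{-sx}\le Mx$ for $s\le M$ on the right.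
\end{proof}

\subsection{The transformed equation}

Expanding the product, and integrating $\psi_x$ over $(0,s)$, we find
\begin{equation}\label{eq:theta}
\Theta_{\psi_x}(s,\hat s)=1-e^{-sx}-e^{-\hat sx}+e^{-(s+\hat s)x}=(1-e^{-sx})(1-e^{-\hat sx}),
\end{equation}
\[
\Lambda_{\psi_x}(s)=se^{-sx}-s+s^2x-2\Bigl[\frac{1-e^{-sx}}x-s+\frac{s^2x}2\Bigr]=s+se^{-sx}-\frac2x(1-e^{-sx}),
\]
and, since $(1-e^{-sx})/x=s-\psi_x(s)/x$,
\begin{equation}\label{eq:lambda}
-\tfrac12\Lambda_{\psi_x}(s)=\tfrac12s(1-e^{-sx})-\tfrac1x\psi_x(s).
\end{equation}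

\begin{lemma}\label{lem:pde}
Let $c$ be a mass-conserving solution on $[0,T)$, and let $G,p,g$ be the functions of $(x,t)$ attached to $c(\cdot,t)$. Then $G$ and $p$ are $C^1$ on $(0,\infty)\times[0,T)$, and
\begin{equation}\label{eq:pde}
G_t=H(p)-g,\qquad p_t=\bigl(p+\tfrac12\bigr)p_x+\frac{g-p}x .
\end{equation}
\end{lemma}

\begin{proof}
The functions $1-e^{-sx}$, $se^{-sx}$ and $s^2e^{-sx}$ of $s$ are test functions, so $F$, $F_x=\int se^{-sx}c\,ds$ and $F_{xx}=-\int s^2e^{-sx}c\,ds$ are continuous in $t$ for fixed $x$. Since the mass is constant, the same holds for $G=mx-F$, $p=m-F_x$ and $p_x=-F_{xx}$. By Lemma~\ref{lem:static}(a),(b) these three functions are locally Lipschitz in $x$, uniformly in $t$; hence they are jointly continuous.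

The test function $\phi=1-e^{-sx}$ equals $sx-\psi_x$, and $sx$ contributes nothing to $\Theta$ and $\Lambda$, so $\Theta_\phi=-\Theta_{\psi_x}$ and $\Lambda_\phi=-\Lambda_{\psi_x}$. By \eqref{eq:theta} and \eqref{eq:lambda}, $\mathcal R(\phi,c)=-(\frac12p^2+\frac12p-g)$. Because $G-G_0=-(F-F_0)$, \eqref{eq:weak} becomes
\begin{equation}\label{eq:integrated}
G(x,t)=G_0(x)+\int_0^t\bigl(H(p)-G/x\bigr)(x,r)\,dr .
\end{equation}
The integrand and its $x$-derivative $(p+\frac12)p_x-p/x+G/x^2$ are jointly continuous. So $G_t$ exists, is continuous and satisfies the first equation; differentiating \eqref{eq:integrated} in $x$ under the integral gives the same for $p_t$ and the second equation.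
\end{proof}

Mass conservation is what closes the equation. For a general solution $G=m_1(t)x-F$, and the equation for $F$ contains the additional unknown function $m_1(t)$.

\begin{remark}\label{rem:m0}
Write \eqref{eq:integrated} as $F(x,t)=F_0(x)-\int_0^t(H(p)-g)\,dr$ and let $x\to\infty$. Then $F\uparrow m_0(t)$, and the integrand is bounded and tends to $H(m)-m=\frac12m(m-1)$ by Lemma~\ref{lem:static}. Hence $m_0(t)=m_0(0)+\frac12m(1-m)t$, with both sides possibly infinite; this is \eqref{eq:m0}.
\end{remark}

\subsection{Curves moving toward the origin}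

Equation \eqref{eq:pde} is singular at $x=0$, exactly where the escape of mass is decided. What makes it tractable is that every transport speed we meet is of the form $\frac12(q+\tilde q+1)$ with $q,\tilde q\in[0,m]$: it lies in $[\frac12,v]$ and points toward $x=0$. Followed backward in time, curves move away from the singularity.

\begin{lemma}\label{lem:curves}
Let $\beta$ be continuous on $(0,\infty)\times[0,T)$ with $\frac12\le\beta\le v$. A \emph{$\beta$-curve} is a positive $C^1$ solution of $Y'(r)=-\beta(Y(r),r)$ on an interval starting at $r=0$; its \emph{intrinsic time} is $\tau(r)=\int_0^rd\rho/Y(\rho)$.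
\begin{enumerate}
\item[(a)] For every $(x,t)$ there is a $\beta$-curve on $[0,t]$ with $Y(t)=x$, and $Y(0)\in[x+\frac t2,x+vt]$.
\item[(b)] Along every $\beta$-curve, $\ln\bigl(Y(0)/Y(r)\bigr)\le v\,\tau(r)$.
\item[(c)] If $\beta$ is $C^1$, then different $\beta$-curves never meet, and the maximal $\beta$-curve with $Y(0)=x_0$ is defined on an interval $[0,\bar t)$ where either $\bar t=T$, or $Y\to0$ as $r\uparrow\bar t$. Whenever $Y\to0$, we have $\tau\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Recall Peano's theorem: if $f$ is bounded and continuous on $\mathbb R\times[0,t]$, then $Y'=f(Y,r)$, $Y(t)=x$, has a solution on $[0,t]$. Apply it to $f(y,r)=-\beta(y^\sharp,r)$, where $y^\sharp$ is the point of $[x,x+vt]$ nearest to $y$. Since $-v\le Y'\le-\frac12$, the solution stays in $[x,x+vt]$, where $y^\sharp=y$, and $Y(0)-x\in[\frac t2,vt]$. (b) Integrate $-(\ln Y)'=\beta/Y\le v/Y$. (c) Uniqueness is the Picard--Lindel\"of theorem. The decreasing function $Y$ has a limit at $\bar t$; if $\bar t<T$ and the limit were positive, the curve could be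 continued. The last claim follows from (b).
\end{proof}

\begin{proposition}[Uniqueness]\label{prop:unique}
Two mass-conserving solutions on $[0,T)$ with the same datum coincide.
\end{proposition}

\begin{proof}
Let $G^1,G^2$ belong to the two solutions and put $D=G^1-G^2$. Subtracting the equations \eqref{eq:pde} gives $D_t=\beta D_x-D/x$ with $\beta=\frac12(p^1+p^2+1)\in[\frac12,v]$. Given $(x,t)$, take a $\beta$-curve $Y$ as in Lemma~\ref{lem:curves}(a). Along it $\frac d{dr}D(Y(r),r)=D_t-\beta D_x=-D/Y$, so $D(x,t)=D(Y(0),0)e^{-\tau(t)}=0$. Hence $F^1=F^2$ and $F^1_x=F^2_x$: the finite measures $sc^1(s,t)\,ds$ and $sc^2(s,t)\,ds$ have the same Laplace transform $\int e^{-sx}\,sc^i\,ds$ for all $x>0$. A finite measure on $[0,\infty)$ is determined by its Laplace transform, so $c^1(\cdot,t)=c^2(\cdot,t)$ almost everywhere.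
\end{proof}

No condition at $x=0$, and therefore no moment beyond the first, entered this proof. We shall use two ways of assembling solutions. First, if mass-conserving solutions with datum $c_0$ exist on $[0,T_j)$ (or $[0,T_j]$) with $T_j\uparrow T$, they agree on common intervals by Proposition~\ref{prop:unique} and define one on $[0,T)$. Second, a mass-conserving solution on $[0,t_0]$ followed by a mass-conserving solution with datum $c(\cdot,t_0)$, shifted in time by $t_0$, is a mass-conserving solution, because the identities \eqref{eq:weak} add up.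

\section{The logistic equation and the threshold}\label{sec:logistic}

The linear functions $G=0$ and $G=x$ are stationary solutions of $G_t=H(G_x)-G/x$, and for $G=hx$ the right-hand side is $H(h)-h=\frac12h(h-1)$, the nonlinearity of \eqref{eq:m0}. This suggests measuring $G$ against linear functions, that is, working with $g=G/x$. Since $xg_x=p-g$,
\begin{equation}\label{eq:split}
H(p)-g=\bigl(H(g)-g\bigr)+\bigl(H(p)-H(g)\bigr)=\tfrac12g(g-1)+\beta\,xg_x,\qquad\beta=\tfrac12(p+g+1).
\end{equation}
For a mass-conserving solution, $\beta$ is $C^1$ with values in $[\frac12,v]$, and \eqref{eq:pde} reads $g_t-\beta g_x=g(g-1)/(2x)$. Along a $\beta$-curve, $h=g(Y(r),r)$ as a function of the intrinsic time therefore solves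
\begin{equation}\label{eq:logistic}
\frac{dh}{d\tau}=\frac12h(h-1),\qquad\text{that is,}\qquad\frac1h=1-\Bigl(1-\frac1{h(0)}\Bigr)e^{\tau/2};
\end{equation}
the explicit form holds because $u=1/h$ satisfies $u'=\frac12(u-1)$. The curves run into $x=0$ in finite time $t$ but infinite intrinsic time $\tau$. A starting value $h(0)<1$ decays to $0$ on the way, as mass conservation requires, since $g(0+,t)=0$. A starting value $h(0)>1$ blows up. Finally $g_0$ increases from $0$ to $m$ without reaching $m$, so values above $1$ occur precisely when $m>1$.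

\begin{example}\label{ex:exp}
Let $c_0=me^{-s}$. Its mass is $m$, $G_0=m\bigl(\frac1{1+x}-1+x\bigr)=\frac{mx^2}{1+x}$ and $g_0=\frac{mx}{1+x}$.

Take $m=2$ and the curve from $x_0=2$. Then $h(0)=\frac43$ and $1/h=1-\frac14e^{\tau/2}$, which reaches $\frac12$ at $\tau=2\ln2$. But $g<m=2$ for a mass-conserving solution. The curve has speed at least $\frac12$, so it would reach $x=0$, and $\tau$ would pass $2\ln2$, before $t=4$. No mass-conserving solution lives longer.

Take the critical mass $m=1$, so $v=\frac32$, and the curve through $(x,t)$, starting at $x_0\le x+\frac32t$. Then $1/h=1+e^{\tau/2}/x_0$, and $\tau\ge\frac23\ln(x_0/x)$ by Lemma~\ref{lem:curves}(b). Hence $g(x,t)\le x_0e^{-\tau/2}\le x_0^{2/3}x^{1/3}$, and Lemma~\ref{lem:static}(b),(d) give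
\[
\int_{1/x}^\infty sc(s,t)\,ds\le\frac{2g(x,t)}{1-e^{-1}}\le\frac2{1-e^{-1}}\bigl(x+\tfrac32t\bigr)^{2/3}x^{1/3}.
\]
The bound tends to $0$ as $x\to0$ uniformly on bounded time intervals. It deteriorates as $t\to\infty$, because the curves then come from large $x_0$, where $g_0$ is close to $1$; but at finite times only a bounded range of $x_0$ matters.
\end{example}

The two halves of the example extend to all data.

\begin{proposition}\label{prop:nonex}
Let $c$ be a mass-conserving solution on $[0,T)$, and let $x_0>0$ satisfy $g_0(x_0)>1$. Then $T\le\frac23x_0$.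
\end{proposition}

\begin{proof}
Let $Y$ be the maximal $\beta$-curve from $x_0$ for $\beta=\frac12(p+g+1)$, defined on $[0,\bar t)$. By \eqref{eq:logistic}, $h>1$ along it; since $p>g$, we get $\beta>\frac32$ and $0<Y(r)\le x_0-\frac32r$, so $\bar t\le\frac23x_0$. If $T>\frac23x_0$, then $\bar t<T$, and Lemma~\ref{lem:curves}(c) gives $\tau\to\infty$. Then the right-hand side of the formula for $1/h$ in \eqref{eq:logistic} becomes negative, although $h>0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
If $m>1$, Lemma~\ref{lem:static}(c) provides $x_0$ with $g_0(x_0)>1$, and Proposition~\ref{prop:nonex} excludes $T=\infty$.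
\end{proof}

For the subcritical side we allow an inequality in place of \eqref{eq:pde}, because this is all that the approximate solutions of Section~\ref{sec:existence} satisfy.

\begin{lemma}\label{lem:decay}
Let $G$ be $C^1$ on $(0,\infty)\times[0,T)$, let $p=G_x$ and $g=G/x$ take values in $[0,m]$, and suppose $G_t\le H(p)-g$. Let $R>0$ and $\kappa\in[0,1)$ be such that $g(y,0)\le\kappa$ for $0<y\le R$. If $t<T$, $x>0$ and $x+vt\le R$, there is $x_0\in[x+\frac t2,x+vt]$ with
\[
g(x,t)\le g(x_0,0)\,(x/x_0)^{\alpha},\qquad\alpha=\frac{1-\kappa}{2m+1}.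
\]
\end{lemma}

\begin{proof}
By \eqref{eq:split}, $g_t-\beta g_x\le g(g-1)/(2x)$ with $\beta=\frac12(p+g+1)$ continuous and in $[\frac12,v]$. Let $Y$ be a $\beta$-curve with $Y(t)=x$, put $x_0=Y(0)\le R$ and $h(r)=g(Y(r),r)\ge0$. Then $h'\le h(h-1)/(2Y)$ and $h(0)\le\kappa$. The function $u=1-h$ satisfies $u'\ge\frac h{2Y}u$, so $u(r)\exp(-\int_0^rh/(2Y))$ is nondecreasing and $u$ stays positive. Hence $h'\le0$ and $h\le\kappa$ on $[0,t]$. Now $h'\le-(1-\kappa)h/(2Y)$, so $h(t)\le h(0)e^{-(1-\kappa)\tau(t)/2}$, and $\tau(t)\ge v^{-1}\ln(x_0/x)$ by Lemma~\ref{lem:curves}(b). Since $2v=2m+1$, the claim follows.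
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
Let $m<1$ and let $c$ be a mass-conserving solution. Since $g_0<m$, Lemma~\ref{lem:decay} applies with $\kappa=m$ and any $R$. With $p<2g$ and $x_0\ge x+\frac t2$,
\[
p(x,t)\le2m\Bigl(\frac x{x+t/2}\Bigr)^{\frac{1-m}{2m+1}} .
\]
Take $x=1/\delta$ and use Lemma~\ref{lem:static}(d) with $M=\delta$. That $t$ may be any nonnegative number is Theorem~\ref{thm:A}(1), proved next.
\end{proof}

\section{Existence}\label{sec:existence}

One could try to solve \eqref{eq:pde} directly, but then one would have to show that $mx-G(x,t)$ is the Bernstein transform of a nonnegative function. We avoid this. We solve a truncated equation in size space, where positivity is easy, and use the transform only to prevent mass from escaping as the truncation is removed.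

\begin{proposition}\label{prop:exist}
Let $c_0$ have mass $m\in(0,\infty)$ and let $R>0$ satisfy $g_0(R)<1$. Then there is a mass-conserving solution on $[0,R/v)$ with datum $c_0$.
\end{proposition}

The lifetime depends on $R$ and $m$ only, not on how close $g_0(R)$ is to $1$. This is what makes the critical mass $m=1$ accessible.

\begin{proof}
It suffices to construct a mass-conserving solution on $[0,T]$ for each $T<R/v$. Fix such a $T$.

\medskip\noindent\emph{Step 1: truncation.} We forbid mergers that produce a cluster of size $\ge n$. Let $X_n=L^1((0,n);s\,ds)$ with $\|c\|=\int_0^ns|c|\,ds$, and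
\[
A_n(c)(s)=\frac12\int_0^s(s-\hat s)\hat s\,c(s-\hat s)c(\hat s)\,d\hat s-sc(s)\int_0^{n-s}\hat sc(\hat s)\,d\hat s+\int_s^nc(\hat s)\,d\hat s-\frac s2c(s).
\]
The first two terms come from a bilinear map $Q$. Its gain part has norm at most $\frac12\iint_{s+\hat s<n}(s+\hat s)s|c(s)|\,\hat s|d(\hat s)|\le\frac n2\|c\|\|d\|$ and its loss part at most $n\|c\|\|d\|$. The last two terms are linear, each of norm at most $\frac n2\|c\|$; for the gain, $\int_0^ns\int_s^n|c(\hat s)|\,d\hat s\,ds=\int_0^n\frac12\hat s^2|c(\hat s)|\,d\hat s$. On the ball $\|c\|\le M$ the map $A_n$ is thus Lipschitz with constant $3nM+n$, and $A_n(0)=0$.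

To keep positivity we absorb the loss terms. With $\lambda=nM+\frac n2$ and $N(c)=A_n(c)+\lambda c$, we have $N(c)\ge(\lambda-sM-\frac s2)c\ge0$ for $c\ge0$, $\|c\|\le M$; on the ball, $N$ is Lipschitz with constant $L=3nM+n+\lambda$ and $\|N(c)\|\le LM$. Given $0\le c_{\rm in}\in X_n$, $c_{\rm in}\ne0$, let $M=2\|c_{\rm in}\|$, $t_0=1/(2L)$, and consider
\[
c\ \longmapsto\ e^{-\lambda t}c_{\rm in}+\int_0^te^{-\lambda(t-r)}N(c(r))\,dr
\]
on the complete metric space $C([0,t_0];\{c\ge0,\ \|c\|\le M\})$. The image is nonnegative, has norm at most $\frac M2+t_0LM=M$, and the map contracts distances by $t_0L=\frac12$. Multiplying the fixed-point equation by $e^{\lambda t}$ and differentiating shows that the fixed point is a nonnegative $C^1$ solution of $c'=A_n(c)$ on $[0,t_0]$.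

Let $\varphi$ be measurable with $|\varphi(s)|\le Cs$ on $(0,n)$, and $0\le c\in X_n$. By Fubini's theorem the four terms of $\int\varphi A_n(c)\,ds$ are $\frac12\iint_{s+\hat s<n}\varphi(s+\hat s)\,sc\,\hat sc$, then $-\frac12\iint_{s+\hat s<n}(\varphi(s)+\varphi(\hat s))\,sc\,\hat sc$ by symmetry, then $\int c(s)\int_0^s\varphi$, and $-\frac12\int s\varphi c$. Therefore
\begin{equation}\label{eq:trunc}
\int_0^n\varphi A_n(c)\,ds=\frac12\iint_{s+\hat s<n}\Theta_\varphi(s,\hat s)\,sc(s)\,\hat sc(\hat s)\,d\hat s\,ds-\frac12\int_0^n\Lambda_\varphi\,c\,ds .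
\end{equation}
Now $\varphi(s)=s$ is allowed and gives $0$, so $\|c(t)\|$ is constant and the construction can be repeated indefinitely with the same step $t_0$. We obtain $0\le c^n\in C^1([0,\infty);X_n)$ with $c^n(0)=c_0\mathbf 1_{(0,n)}$ and constant mass $m^n=\int_0^nsc_0\,ds\uparrow m$. We consider only $n$ with $m^n>0$ and extend $c^n$ by $0$ to $s\ge n$.

\medskip\noindent\emph{Step 2: no escape to infinity.} Let $G^n,p^n,g^n$ be attached to $c^n(\cdot,t)$. The bounded functions $\psi_x(s)/s$ and $1-e^{-sx}$ depend continuously on $x$, uniformly in $s\in(0,n)$, and $c^n\in C^1([0,\infty);X_n)$. So $G^n$, $G^n_x=p^n$ and $G^n_t=\int\psi_xA_n(c^n)\,ds$ are jointly continuous, and $G^n$ is $C^1$. The truncation destroys the product structure, and $G^n$ satisfies no closed equation. But $\Theta_{\psi_x}\ge0$ by \eqref{eq:theta}, so enlarging the domain $s+\hat s<n$ in \eqref{eq:trunc} to $(0,\infty)^2$ can only increase the integral. With \eqref{eq:lambda},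
\[
G^n_t\le H(p^n)-g^n .
\]
Also $0\le g^n,p^n\le m$, and $g^n(y,0)\le g_0(y)\le\kappa:=g_0(R)<1$ for $y\le R$, since $\psi_y\ge0$ and $g_0$ increases. Let $0<x\le\min\{1,R-vT\}$ and $t\le T$. Lemma~\ref{lem:decay} gives $x_0\in[x,R]$ with $g^n(x,t)\le g_0(x_0)(x/x_0)^\alpha$, where $\alpha=(1-\kappa)/(2m+1)>0$. If $x_0\le\sqrt x$, the right-hand side is at most $g_0(\sqrt x)$; if $x_0>\sqrt x$, it is at most $x^{\alpha/2}$. By Lemma~\ref{lem:static}(b),(c),(d),
\begin{equation}\label{eq:tight}
\sup_{n,\ t\le T}\int_{1/x}^\infty sc^n(s,t)\,ds\le\frac2{1-e^{-1}}\max\bigl\{g_0(\sqrt x),x^{\alpha/2}\bigr\}\longrightarrow0\qquad(x\to0).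
\end{equation}
This is the only place where $g_0(R)<1$ is used.

\medskip\noindent\emph{Step 3: no concentration.} The limit has to be a function, so we must also exclude that mass concentrates on small sets. For $M,\delta>0$ let
\[
\eta^n(t)=\sup\Bigl\{\int_Ssc^n(s,t)\,ds:\ S\subset(0,M)\text{ measurable},\ |S|\le\delta\Bigr\},
\]
which is continuous since $|\eta^n(t)-\eta^n(t')|\le\|c^n(t)-c^n(t')\|$. Use \eqref{eq:trunc} with $\varphi=s\mathbf 1_S$ and drop the loss terms. If $s+\hat s\in S$, then $s+\hat s<M$ and $s\in(S-\hat s)\cap(0,M)$, a set of measure at most $\delta$; so the coagulation gain is at most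
\[
\frac M2\int_0^\infty\hat sc^n(\hat s)\int_{(S-\hat s)\cap(0,M)}sc^n(s)\,ds\,d\hat s\le\frac{Mm}2\,\eta^n .
\]
The fragmentation gain is $\int c^n(s)\int_{S\cap(0,s)}\hat s\,d\hat s\,ds\le\int c^n(s)\,s|S|\,ds\le m\delta$. Integrating in time and taking the supremum over $S$, we get for $t\le T$
\[
\eta^n(t)\le\eta_0(\delta)+mT\delta+\frac{Mm}2\int_0^t\eta^n\,dr,\qquad\eta_0(\delta)=\sup_{|S|\le\delta}\int_Ssc_0\,ds,
\]
and Gronwall's inequality yields $\eta^n(t)\le(\eta_0(\delta)+mT\delta)e^{MmT/2}$. Since $sc_0\in L^1$, this tends to $0$ as $\delta\to0$, uniformly in $n$ and $t\le T$.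

Recall the Dunford--Pettis theorem: if a family $\mathcal F\subset L^1(0,\infty)$ is bounded, $\sup_{f\in\mathcal F}\int_S|f|\to0$ as $|S|\to0$, and $\sup_{f\in\mathcal F}\int_M^\infty|f|\to0$ as $M\to\infty$, then every sequence in $\mathcal F$ has a subsequence that converges weakly in $L^1$, that is, when tested against every $L^\infty$ function. The family $\mathcal F=\{sc^n(\cdot,t):n,\ t\le T\}$ has these properties: it is bounded by $m$, the third condition is \eqref{eq:tight}, and the second follows by splitting $S$ at $M$, choosing first $M$ large and then $\delta$ small. The second and third conditions together give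
\begin{equation}\label{eq:bothtails}
\varepsilon(M):=\sup_{n,\ t\le T}\int_{(0,1/M)\cup(M,\infty)}sc^n(s,t)\,ds\longrightarrow0\qquad(M\to\infty).
\end{equation}

\medskip\noindent\emph{Step 4: the limit at each time.} For a test function $\varphi$, \eqref{eq:trunc} gives
\begin{equation}\label{eq:equilip}
\Bigl|\frac d{dt}\int\varphi c^n\,ds\Bigr|\le\tfrac32\|\varphi\|_\infty(m^2+m).
\end{equation}
By a diagonal argument there is a subsequence, not relabeled, along which $sc^n(\cdot,t)$ converges weakly for every rational $t\in[0,T]$. For $\chi\in C_c^\infty(0,\infty)$ the functions $t\mapsto\int\chi\,sc^n\,ds$ are equi-Lipschitz by \eqref{eq:equilip} with $\varphi=s\chi$ and converge at rational times, so they converge for all $t\in[0,T]$. Fix $t$. All weak limit points of $sc^n(\cdot,t)$ have the same integrals against $C_c^\infty(0,\infty)$, so there is only one; by weak sequential compactness the whole sequence converges weakly to it. Call the limit $sc(\cdot,t)$. It is nonnegative, we may take $c(\cdot,0)=c_0$ since $sc^n(\cdot,0)\to sc_0$ in norm, and testing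 with the constant $1$ gives $\int sc(s,t)\,ds=\lim m^n=m$.

\medskip\noindent\emph{Step 5: the limit equation.} Let $\phi$ be a test function, fix $t$, and write $\mu_n=sc^n(s,t)\,ds$, $\mu=sc(s,t)\,ds$. The functions $\phi(s)/s$ and $\Lambda_\phi(s)/s$ are bounded, so $\int\phi c^n\to\int\phi c$ and $\int\Lambda_\phi c^n\to\int\Lambda_\phi c$. In the coagulation term, $s+\hat s\ge n$ forces $s\ge\frac n2$ or $\hat s\ge\frac n2$, so replacing the domain $s+\hat s<n$ by $(0,\infty)^2$ changes the term by at most $\frac32\|\phi\|_\infty\cdot2m\,\mu_n([\frac n2,\infty))$, which tends to $0$ by \eqref{eq:tight}. It remains to see that $\iint\Theta_\phi\,d\mu_nd\mu_n\to\iint\Theta_\phi\,d\mu\,d\mu$. Let $I=[1/M,M]$. The complement of $I^2$ contributes at most $2m\|\Theta_\phi\|_\infty\varepsilon(M)$ to either integral, by \eqref{eq:bothtails} and $\mu(I^c)=\lim\mu_n(I^c)$. On $I^2$ the continuous function $\Theta_\phi$ is, by the Weierstrass theorem, within any $\epsilon>0$ of a polynomial $\sum a_{ij}s^i\hat s^j$; the replacement costs at most $\epsilon m^2$, and $\int_Is^i\,d\mu_n\to\int_Is^i\,d\mu$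 because $s^i\mathbf 1_I\in L^\infty$. Let $n\to\infty$, then $\epsilon\to0$, then $M\to\infty$.

Thus for each $t$ the right-hand side of \eqref{eq:trunc}, evaluated at $c^n(\cdot,t)$, converges to $\mathcal R(\phi,c(\cdot,t))$. These right-hand sides are continuous in $t$ and bounded as in \eqref{eq:equilip}, so the limit is measurable and bounded, and dominated convergence in time gives \eqref{eq:weak} on $[0,T]$. In particular $t\mapsto\int\phi c\,ds$ is Lipschitz.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Let $0<m\le1$. Then $g_0(R)<m\le1$ for every $R>0$ by Lemma~\ref{lem:static}(b). Proposition~\ref{prop:exist} gives mass-conserving solutions on $[0,R/v)$ for all $R$, and they assemble to a global one, which is unique by Proposition~\ref{prop:unique}.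
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a)]
Uniqueness is Proposition~\ref{prop:unique}. Let $T^*$ be the supremum of the $T$ for which a mass-conserving solution on $[0,T)$ exists. Since $g_0(0+)=0$, Proposition~\ref{prop:exist} applies with some $R>0$, so $T^*>0$. The solutions assemble to one on $[0,T^*)$, which is maximal and unique. By Theorem~\ref{thm:A}, $T^*=\infty$ if and only if $m\le1$.
\end{proof}

\begin{remark}\label{rem:x1}
Let $m>1$ and let $x_1$ be the point with $g_0(x_1)=1$. Propositions \ref{prop:exist} (with $R\uparrow x_1$) and \ref{prop:nonex} (with $x_0\downarrow x_1$) give $\frac{2x_1}{2m+1}\le T^*\le\frac{2x_1}3$. For $c_0=2e^{-s}$ we have $x_1=1$, so $\frac25\le T^*\le\frac23$.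
\end{remark}

\section{Characteristics and the phase plane}\label{sec:phase}

The curves of Section~\ref{sec:logistic} cannot give $T^*$ exactly: their speed involves $p$, whose evolution along them is not determined by an ordinary differential equation. Along the true characteristics of \eqref{eq:pde}, which have speed $H'(p)=p+\frac12$, the system closes. The scaling \eqref{eq:scaling} acts by $G_\lambda(x,t)=\lambda G(x/\lambda,t/\lambda)$ and leaves the values of $p$, $g$ and of the intrinsic time unchanged; accordingly the position drops out of the equations for $p$ and $g$ when they are written in $\tau$.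

Let $c$ be a mass-conserving solution on $[0,T)$. A \emph{characteristic} is a maximal $\beta$-curve $X$ for the $C^1$ function $\beta=p+\frac12\in[\frac12,v]$. Along it put $P=p(X,t)$ and $\gamma=g(X,t)$. By \eqref{eq:pde},
\[
\frac{dP}{dt}=\frac{\gamma-P}X,\qquad\frac d{dt}G(X,t)=H(P)-\gamma-\bigl(P+\tfrac12\bigr)P=-\tfrac12P^2-\gamma,
\]
\[
X\frac{d\gamma}{dt}=\frac d{dt}G(X,t)+\gamma\bigl(P+\tfrac12\bigr)=-\tfrac12P^2+\gamma P-\tfrac12\gamma .
\]
The combination $K=\gamma-\frac12P$ factors: $X\,dK/dt=-\frac12P^2+\gamma P-\gamma+\frac12P=K(P-1)$. It also turns the constraint $\frac12p<g<p$ of Lemma~\ref{lem:static}(b) into membership in the sector $\Omega=\{0<K<P/2\}$. We have shown that along a characteristic from $x_0$,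
\begin{equation}\label{eq:tsys}
\frac{dP}{dt}=\frac{K-\frac12P}X,\qquad\frac{dK}{dt}=\frac{K(P-1)}X,\qquad\frac{dX}{dt}=-\bigl(P+\tfrac12\bigr),
\end{equation}
with initial value $(z(x_0),x_0)$, where $z(x)=(p_0(x),k_0(x))$, and $(P,K)\in\Omega$ throughout. In the intrinsic time, $(P,K)$ is the trajectory from $z(x_0)$ of the planar system
\begin{equation}\label{eq:planar}
P'=K-\tfrac12P,\qquad K'=K(P-1),
\end{equation}
while $X'=-(P+\frac12)X$ and $t'=X$. The system \eqref{eq:tsys} is smooth for $X>0$ and involves the datum only. Hence, if its solution from $(z(x_0),x_0)$ exists with $X>0$ on $[0,S)$ and $S\le T$, then this solution is the characteristic on $[0,S)$: the two agree while both exist, and by Lemma~\ref{lem:curves}(c) the characteristic could end earlier only if $X\to0$.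

We use continuous dependence in the usual form: if a solution of a smooth system exists on a compact time interval, then so do the solutions with nearby initial values, and they converge to it uniformly on that interval. The equilibria of \eqref{eq:planar} are $(0,0)$ and $(1,\frac12)$.

\begin{lemma}\label{lem:phase}
The sector $\Omega$ is the disjoint union of the sets $E$, $B$, $\Sigma$ of points whose forward trajectory under \eqref{eq:planar}, respectively, leaves $\Omega$; stays in $\Omega$ for all $\tau\ge0$ and converges to $(0,0)$; stays in $\Omega$ for all $\tau\ge0$ and converges to $(1,\frac12)$. Moreover: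
\begin{enumerate}
\item[(a)] $P$ decreases strictly while the trajectory is in $\Omega$, and $P>1$ along trajectories from $\Sigma$;
\item[(b)] $E$ and $B$ are open, and $\Omega\cap\{P<1\}\subset B$;
\item[(c)] if $m>1$, all points of $\Omega$ close enough to $(m,\frac m2)$ belong to $E$.
\end{enumerate}
\end{lemma}

\begin{proof}
In $\Omega$ we have $P'<0$, so $0<2K<P\le P(0)$ and the trajectory stays bounded. It therefore either stays in $\Omega$ for all $\tau\ge0$ or leaves at a first finite time. Since $K=K(0)\exp\int(P-1)>0$, the exit point lies on $K=P/2$ with $K>0$, and there $0\le(K-\frac12P)'=K(P-1)$. The case $P=1$ is the equilibrium, which is not reached in finite time. So $P>1$ at the exit, and $K>P/2$ shortly afterward. By continuous dependence nearby trajectories also have $K>P/2$ at that time, so $E$ is open. The same argument applied to the trajectory from $(m,\frac m2)$, on which $(K-\frac12P)'=\frac m2(m-1)>0$ at $\tau=0$, proves (c).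

Let the trajectory stay in $\Omega$, so $P\downarrow P_\infty\ge0$. The quantity $J=K-\frac12P^2$ satisfies
\begin{equation}\label{eq:J}
J'=K(P-1)-P\bigl(K-\tfrac12P\bigr)=-J,
\end{equation}
so $J\to0$, $K\to\frac12P_\infty^2$ and $P'\to\frac12P_\infty(P_\infty-1)$. As $P$ is bounded, this limit is $0$. Thus the trajectory converges to $(0,0)$ or to $(1,\frac12)$, and in the second case $P$ decreases strictly to $1$, which proves (a). A trajectory that reaches $\{P<1\}$ while still in $\Omega$ cannot exit later, since exit requires $P>1$, and cannot converge to $(1,\frac12)$. Hence $B$ consists exactly of the points whose trajectory stays in the open set $\Omega$ on some interval $[0,\tau_1]$ and has $P(\tau_1)<1$. This condition is open by continuous dependence, and $\tau_1=0$ gives the inclusion in (b).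
\end{proof}

To see that the curve $z$ meets $\Sigma$ only once, we use that \eqref{eq:planar} preserves the componentwise order and that $z$ is increasing in both components.

\begin{lemma}\label{lem:order}
Let $(P_1,K_1)$, $(P_2,K_2)$ be trajectories of \eqref{eq:planar} with $P_1(0)\ge P_2(0)$ and $K_1(0)>K_2(0)>0$. As long as both exist, $P_1\ge P_2$ and $K_1/K_2$ is nondecreasing. If both start in $\Omega$ and the second starts in $\Sigma$, then the first starts in $E$.
\end{lemma}

\begin{proof}
Put $a=\ln(K_1/K_2)$ and $b=P_1-P_2$. Then $a'=b$ and $(e^{\tau/2}b)'=e^{\tau/2}(K_1-K_2)$. On any interval $[0,\tau)$ on which $a>0$, the function $e^{\tau/2}b$ increases, so $b\ge0$ and $a\ge a(0)>0$; thus $a$ never reaches $0$, and the first claim follows. If the second trajectory starts in $\Sigma$ and the first not in $E$, both are global and $\liminf K_1\ge\frac12e^{a(0)}>\frac12$, while $K_1$ converges to $0$ or $\frac12$ by Lemma~\ref{lem:phase}.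
\end{proof}

\begin{lemma}\label{lem:xc}
The functions $p_0$ and $k_0$ increase strictly. If $m>1$, there is $x_c>0$ with $z(x)\in B$ for $x<x_c$, $z(x_c)\in\Sigma$, and $z(x)\in E$ for $x>x_c$.
\end{lemma}

\begin{proof}
From $k_0=G_0/x-\frac12p_0$ we get $x^2k_0'=xp_0-G_0-\frac12x^2p_0'$. This tends to $0$ as $x\to0$, because $x^2p_0'\le mx/e$ by Lemma~\ref{lem:static}(a), and its derivative is $-\frac12x^2p_0''>0$. So $k_0'>0$.

The map $z:(0,\infty)\to\Omega$ is continuous, $p_0(0+)=0$, and $z(x)\to(m,\frac m2)$ as $x\to\infty$. By Lemma~\ref{lem:phase}(b),(c), $z(x)\in B$ for small $x$ and $z(x)\in E$ for large $x$. The set $\{x:z(x)\notin B\}$ is closed, nonempty and bounded away from $0$; let $x_c$ be its minimum. If $z(x_c)$ were in the open set $E$, so would $z(x)$ be for some $x<x_c$, although $z(x)\in B$. Hence $z(x_c)\in\Sigma$, and Lemma~\ref{lem:order} gives $z(x)\in E$ for $x>x_c$.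
\end{proof}

\begin{remark}\label{rem:explicit}
The set $\Sigma$ is explicit. For $\omega>0$ let $\theta=\omega e^{-\tau/2}$, so $\theta'=-\theta/2$, and put $P=\theta\coth\theta$, $K=\theta^2/(2\sinh^2\theta)$. Then $P'=-\frac\theta2(\coth\theta-\theta/\sinh^2\theta)=K-\frac12P$ and $(\ln K)'=-\frac\theta2(\frac2\theta-2\coth\theta)=P-1$. Further $K<P/2$ is equivalent to $2\theta<\sinh2\theta$, and $(P,K)\to(1,\frac12)$ as $\theta\to0$. So this curve lies in $\Sigma$. On it $P$ takes every value in $(1,\infty)$, and by Lemma~\ref{lem:order} two points of $\Sigma$ cannot have the same $P$ and different $K$; hence the curve is all of $\Sigma$. Points of $\Omega$ vertically above it are in $E$ by the same lemma. Points vertically below it are in $B$: along their trajectories $K$ stays below the $K$ of a trajectory in $\Sigma$, which is less than $\frac12$, whereas exit requires $K=P/2>\frac12$. By \eqref{eq:J} the parabola $K=\frac12P^2$ is invariant. See Figure~\ref{fig:phase}.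
\end{remark}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=3.8cm,y=4.2cm]
\draw[->] (0,0) -- (2.4,0) node[below] {$P$};
\draw[->] (0,0) -- (0,1.15) node[left] {$K$};
\draw (0,0) -- (2.2,1.1) node[right] {$K=P/2$};
\draw[dashed] plot[domain=0:1,samples=30] ({\x},{0.5*\x*\x});
\draw[very thick] (1,0.5) -- plot[domain=0.3:2.2,samples=30] ({\x*cosh(\x)/sinh(\x)},{0.5*(\x/sinh(\x))*(\x/sinh(\x))}) node[right] {$\Sigma$};
\draw[thick,dotted] plot[domain=0:1,samples=50] ({2*\x*(2-\x)},{\x*\x});
\fill (1,0.5) circle (1.6pt) node[above left] {$(1,\frac12)$};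
\fill (0,0) circle (1.6pt);
\draw[fill=white] (2,1) circle (1.6pt) node[above left] {$(2,1)$};
\node at (1.05,0.24) {$B$};
\node at (1.5,0.55) {$E$};
\node at (2.03,0.6) {$z$};
\end{tikzpicture}
\caption{The sector $0<K<P/2$ for the system $P'=K-\frac12P$, $K'=K(P-1)$. Trajectories starting on the curve $\Sigma$ converge to $(1,\frac12)$, those starting above it (region $E$) leave the sector through $K=P/2$, and all others (region $B$) converge to $(0,0)$. Dashed: the invariant parabola $K=P^2/2$. Dotted: the curve of initial values $z=(p_0,k_0)=(2y(2-y),y^2)$, $y=x/(1+x)$, for the datum $c_0=2e^{-s}$; it crosses $\Sigma$ once, at $x=x_c$.}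
\label{fig:phase}
\end{figure}

\section{The lifetime and the escaping mass}\label{sec:time}

Let $m>1$ and let $c$ be the maximal mass-conserving solution. Characteristics from $x_0<x_c$ arrive at $x=0$ carrying $P\to0$, which is compatible with $p(0+,t)=0$. The characteristic from $x_c$ is the first to arrive with a positive value, namely $P\to1$. Its arrival time is $T^*$, and the value $1$ is the escaping mass. We now prove this, which together with Lemma~\ref{lem:xc} establishes Theorem~\ref{thm:B}(c).

Let $(P_c,K_c)$ be the trajectory from $z(x_c)$, let $X_c(\tau)=x_c\exp(-\int_0^\tau(P_c+\frac12))$ and $T_c=\int_0^\infty X_c\,d\tau$, the integral in the theorem. Since $1<P_c\le p_0(x_c)<m$, we have $x_ce^{-v\tau}<X_c<x_ce^{-3\tau/2}$ for $\tau>0$, and so $\frac{2x_c}{2m+1}<T_c<\frac{2x_c}3$. The map $\tau\mapsto t=\int_0^\tau X_c$ is a bijection of $[0,\infty)$ onto $[0,T_c)$. As functions of $t$, $(P_c,K_c,X_c)$ solve \eqref{eq:tsys} on $[0,T_c)$, with $X_c\downarrow0$ and $P_c\downarrow1$ as $t\uparrow T_c$; and $X_c$ is the characteristic of $c$ from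 $x_c$ on $[0,\min\{T_c,T^*\})$.

\subsection{The upper bound $T^*\le T_c$}

Suppose $T^*>T_c$ and fix $x>0$. For $t<T_c$ close to $T_c$ we have $X_c(t)<x$, and since $p$ increases in $x$,
\begin{equation}\label{eq:pgeq1}
p(x,t)\ge p(X_c(t),t)=P_c(t)>1 .
\end{equation}
By continuity $p(x,T_c)\ge1$ for every $x>0$, contradicting $p(0+,T_c)=0$.

\subsection{The lower bound $T^*\ge T_c$}

Suppose $T^*<T_c$. We look for $R_*>0$, independent of $t$, with $g(R_*,t)<1$ for all $t<T^*$; Proposition~\ref{prop:exist} then continues the solution. The difficulty is that trajectories from $z(x_0)$ with $x_0$ just below $x_c$ linger near $(1,\frac12)$ for a long intrinsic time, so we first show that only starting points bounded away from $x_c$ influence small $x$.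

Let $\xi=X_c(T^*)>0$. Then $X_c\ge\xi$ on $[0,T^*]$, and by continuous dependence for \eqref{eq:tsys} there is $x'<x_c$ such that the solution from $(z(x'),x')$ exists on $[0,T^*]$ with $X\ge\xi/2$. On $[0,T^*)$ it is the characteristic from $x'$. Characteristics do not meet, so every point $(x,t)$ with $x<\xi/2$, $t<T^*$ lies on a characteristic starting at some $x_0<x'$.

Write $P_{y}(\tau)$ for the first component of the trajectory from $z(y)$. Since $z(x')\in B$, there is $\bar\tau$ with $P_{x'}(\tau)<1$ for $\tau\ge\bar\tau$. For $x_0<x'$, Lemmas \ref{lem:xc} and \ref{lem:order} give $P_{x_0}(\tau)\le P_{x'}(\tau)<1$ for $\tau\ge\bar\tau$. Choose $\rho>0$ with $p_0(\rho)<1$ and put $R_*=\min\{\rho e^{-v\bar\tau},\xi/4\}$. Let $t<T^*$, let $x_0<x'$ be the starting point of the characteristic through $(R_*,t)$ and $\tau$ its intrinsic time at $t$, so that $p(R_*,t)=P_{x_0}(\tau)$. If $x_0\le\rho$, then $P_{x_0}(\tau)\le p_0(x_0)<1$ because $P$ decreases. If $x_0>\rho$, then $v\tau\ge\ln(x_0/R_*)\ge v\bar\tau$ by Lemma~\ref{lem:curves}(b), and again $P_{x_0}(\tau)<1$.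 In both cases $g(R_*,t)<p(R_*,t)<1$.

Take $t_0\in[0,T^*)$ with $t_0>T^*-R_*/v$. Proposition~\ref{prop:exist}, applied to the datum $c(\cdot,t_0)$ of mass $m$, gives a mass-conserving solution on $[0,R_*/v)$. Appended to $c$ at time $t_0$, it yields a mass-conserving solution with datum $c_0$ on $[0,t_0+R_*/v)$, an interval longer than $[0,T^*)$. This contradicts maximality, and $T^*=T_c$.

\subsection{The escaping mass}

\emph{At least $1$.} Fix $M,x>0$. For $t<T^*=T_c$ close to $T^*$, \eqref{eq:pgeq1} and Lemma~\ref{lem:static}(d) give $\int_M^\infty sc\,ds\ge1-mMx$. Hence $\liminf_{t\uparrow T^*}\int_M^\infty sc\,ds\ge1-mMx$; let $x\to0$.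

\emph{At most $1$.} We bound $p$ from above by its values on characteristics slightly to the right of $X_c$. Let $x_0>x_c$ and let $X$ be the characteristic from $x_0$, with $P(t;x_0)=p(X(t),t)$. It stays above $X_c>0$, so it is defined on $[0,T^*)$. If $X\to0$ as $t\uparrow T^*$, then $\tau\to\infty$ by Lemma~\ref{lem:curves}(c), with $(P,K)\in\Omega$ throughout; this contradicts $z(x_0)\in E$. As $X$ decreases, $X\ge\xi_0$ on $[0,T^*)$ for some $\xi_0>0$. For $x<\xi_0$ and $t_1\le t<T^*$ we get $p(x,t)\le P(t;x_0)\le P(t_1;x_0)$, since $p$ increases in $x$ and $P$ decreases along characteristics. The function $x\mapsto\limsup_{t\uparrow T^*}p(x,t)$ is nondecreasing, so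
\[
\ell:=\lim_{x\to0}\limsup_{t\uparrow T^*}p(x,t)\le P(t_1;x_0)\qquad(x_0>x_c,\ t_1<T^*).
\]
As $x_0\downarrow x_c$, continuous dependence for \eqref{eq:tsys} on $[0,t_1]$ gives $P(t_1;x_0)\to P_c(t_1)$, and $P_c(t_1)\to1$ as $t_1\uparrow T^*$. So $\ell\le1$. By Lemma~\ref{lem:static}(d) with $x=M^{-1/2}$,
\[
\limsup_{t\uparrow T^*}\int_M^\infty sc\,ds\le\frac1{1-e^{-\sqrt M}}\limsup_{t\uparrow T^*}p(M^{-1/2},t)\longrightarrow\ell\le1\qquad(M\to\infty).
\]
The left-hand side is nonincreasing in $M$ and at least $1$ by the lower bound, so its limit equals $1$. This completes the proof of Theorem~\ref{thm:B}.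

\begin{remark}
Remark~\ref{rem:explicit} evaluates the integral for $T^*$. Let $\omega>0$ solve $\omega\coth\omega=p_0(x_c)$ and $\theta=\omega e^{-\tau/2}$. The function $X=x_c\,\theta\sinh^2\theta/(\omega\sinh^2\omega)$ has $X(0)=x_c$ and $(\ln X)'=-\frac\theta2(\frac1\theta+2\coth\theta)=-(P_c+\frac12)$, so $X=X_c$. With $d\tau=-2\,d\theta/\theta$,
\[
T^*=\frac{2x_c}{\omega\sinh^2\omega}\int_0^\omega\sinh^2\theta\,d\theta=x_c\,\frac{\sinh2\omega-2\omega}{2\omega\sinh^2\omega}.
\]
\end{remark}

\begin{thebibliography}{9}

\bibitem{BLL} Banasiak, Lamb and Lauren\c{c}ot, 2019.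

\bibitem{IPAM} \emph{Coagulation-Fragmentation Equations With Multiplicative Coagulation Kernel And Constant Fragmentation Kernel}, \texttt{http://helper.ipam.ucla.edu/publications/hjws3/hjws3\_16289.pdf}.

\bibitem{Lau} Lauren\c{c}ot, 2019.

\end{thebibliography}
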